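# Disks in ellipsoids by first and second Steklov eigenfunctions are embedded

## 1. Two maps on the unit disk: $\zeta$ and $\zeta^2$

Let $\mathbb D\subset\mathbb R^2$ be the closed unit disk with coordinates $(x,y)$, put $\zeta=x+iy$, and let $\tau$ be the angle on $\partial\mathbb D$. For a harmonic function $u$ on $\mathbb D$ we compare its boundary values with its normal derivative $\partial_r u$. The functions $r^k\cos k\tau$ and $r^k\sin k\tau$ satisfy $\partial_r u=ku$ on the boundary. So the numbers $\sigma$ for which $\partial_r u=\sigma u$ has a nonzero harmonic solution are $0,1,1,2,2,3,3,\dots$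

Take the two eigenfunctions for the value $1$ and use them as coordinates of a map:
$$\Phi(\zeta)=(\cos\tau\cdot r,\ \sin\tau\cdot r)=(x,y).$$
This is the identity. It is harmonic and conformal, it sends the boundary into the circle $x_0^2+x_1^2=1$, and it is an embedding.

Now take the two eigenfunctions for the value $2$. They give the map $\zeta\mapsto\zeta^2$. It is again harmonic, weakly conformal, and sends the boundary into the unit circle. It is not an embedding: $\zeta$ and $-\zeta$ have the same image, and the derivative vanishes at $0$.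

The second map uses the third and fourth nonzero eigenvalues. Could we make $\mathrm{Re}\,\zeta^2$ and $\mathrm{Im}\,\zeta^2$ into *lower* eigenfunctions by changing the metric? Let $g=e^{2v}(dx^2+dy^2)$. Harmonic functions stay the same, and the unit normal derivative becomes $e^{-v}\partial_r$. If $e^{-v}\partial_r u=\lambda u$ for $u=\mathrm{Re}\,\zeta^2$, then $2u=\lambda e^vu$ on $\partial\mathbb D$, so $e^v=2/\lambda$ wherever $u\neq0$, hence everywhere on $\partial\mathbb D$ by continuity. So $e^v$ is constant on the boundary, the eigenvalues are $0,\frac\lambda2,\frac\lambda2,\lambda,\lambda,\dots$, and $\lambda$ is again the third one. The boundary length is $L=4\pi/\lambda$, so $\lambda L=4\pi$. Keep this number in mind.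

So this particular map cannot be produced by first and second eigenfunctions. The question of this lecture is whether *any* non-embedded map can, once we allow arbitrary conformal metrics on the disk, maps into space, and two different eigenvalues $\sigma_1<\sigma_2$. In that last case the target circle or sphere becomes an ellipsoid.

## 2. Steklov eigenfunctions as coordinates, and three theorems

All metrics on $\mathbb D$ are $g=e^{2v}(dx^2+dy^2)$ with $v\in C^\infty(\mathbb D)$, smooth up to the boundary. The Steklov problem is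
$$\Delta_gu=0\ \text{ in }\mathbb D,\qquad \partial_{\nu_g}u=\sigma u\ \text{ on }\partial\mathbb D,$$
where $\nu_g$ is the outward unit normal. As in Section 1, $\Delta_gu=0$ means that $u$ is harmonic in the Euclidean sense, and $\partial_{\nu_g}u=e^{-v}\partial_ru$. The eigenvalues are $0=\sigma_0<\sigma_1(g)\le\sigma_2(g)\le\cdots$. Let $ds=e^v\,d\tau$ be the length element on $\partial\mathbb D$ and $L_g=\int_0^{2\pi}e^v\,d\tau$ the boundary length. There are $L^2(ds)$-orthonormal eigenfunctions $\varphi_0,\varphi_1,\dots$ with $\varphi_0$ constant. We use the variational characterization: if $u$ is orthogonal in $L^2(ds)$ to $\varphi_0,\dots,\varphi_{k-1}$, then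
$$\sigma_k\oint u^2\,ds\le\int_{\mathbb D}|\nabla u|^2 .$$

A smooth map $\Phi$ into $\mathbb R^n$ is *weakly conformal* if, in a conformal coordinate, $|\Phi_{x_1}|=|\Phi_{x_2}|$ and $\Phi_{x_1}\perp\Phi_{x_2}$. Both vectors may vanish. With $\Phi_\zeta=\frac12(\Phi_{x_1}-i\Phi_{x_2})$ this says $\Phi_\zeta\cdot\Phi_\zeta=0$, where the dot is the complex bilinear product. If $\Phi$ is harmonic, then $\Phi_\zeta$ is holomorphic.

**Definition.** A *free boundary minimal disk into an ellipsoid by first and second eigenfunctions* is a pair $(\Phi,g)$, where $\Phi=(\Phi_0,\Phi_1,\Phi_2):\mathbb D\to\mathbb R^3$ is a nonconstant smooth map and $g=e^{2v}(dx^2+dy^2)$, such that: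

1. $\Phi$ is harmonic and weakly conformal.
2. There are $\lambda_0,\lambda_1,\lambda_2\in\{\sigma_1(g),\sigma_2(g)\}$, not necessarily distinct, such that for each $i$ either $\Phi_i\equiv0$, or $\partial_{\nu_g}\Phi_i=\lambda_i\Phi_i$ on $\partial\mathbb D$.
3. At least one coordinate $\Phi_i\not\equiv0$ has $\lambda_i=\sigma_1(g)$.
4. $\Phi(\partial\mathbb D)\subset E=\{\lambda_0x_0^2+\lambda_1x_1^2+\lambda_2x_2^2=1\}$.

The vector $(\lambda_0\Phi_0,\lambda_1\Phi_1,\lambda_2\Phi_2)$ is normal to $E$, so (2) says that the image meets $E$ orthogonally. That is the free boundary condition. The flat disk $(x,y,0)$ with $v=0$ and all $\lambda_i=1$ is an example. The map $(\mathrm{Re}\,\zeta^2,\mathrm{Im}\,\zeta^2,0)$ is not one, for any $g$: by Section 1 the eigenvalue would be $\sigma_3$.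

The question, posed in the report "Mathematisches Forschungsinstitut Oberwolfach" (doi:10.4171/owr/2023/36), is whether such a disk can fail to be embedded. The following facts are quoted there: such a disk is an immersion; it is an embedding if it is planar; and it is an embedding if $v(-x,y)=v(x,-y)=v(x,y)$, where $g$ is a critical metric for a combination of first and second Steklov eigenvalues. We use none of these.

**Theorem 1.** Let $(\Phi,g)$ be as in the Definition (with $\mathbb R^3$, or with $\mathbb R^n$, $n\ge2$). Then $\Phi$ is an injective immersion of the compact disk, hence an embedding.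

So the answer to the question is no: there is no non-embedded disk of this kind. The theorem will come from a statement about area in one normalized ellipsoid. Fix $\sigma\in(0,1]$, $\delta=1-\sigma\in[0,1)$ and $d\ge1$. Write $z=(z_0,z')\in\mathbb R\times\mathbb R^d$ and
$$A=\mathrm{diag}(\sigma,1,\dots,1),\quad B(z,y)=\langle Az,y\rangle,\quad E_\sigma=\{B(z,z)=1\},\quad a=\sigma^{-1/2}.$$
Thus $E_\sigma$ is an ellipsoid of revolution about the $z_0$-axis, with equatorial radius $1$ and half-axis $a\ge1$ (prolate). Let $\Sigma$ be a compact connected Riemann surface with nonempty smooth boundary, and let $\Psi:\Sigma\to\mathbb R^{1+d}$ be smooth, nonconstant, harmonic and weakly conformal, with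
$$\Psi(\partial\Sigma)\subset E_\sigma,\qquad \partial_\nu\Psi=w\,A\Psi\ \text{ on }\partial\Sigma\tag{1}$$
for some function $w$, with respect to some conformal metric on $\Sigma$. Put $\mathcal A=\frac12\int_\Sigma|\nabla\Psi|^2$, the area. For $B(p,p)<1$ put
$$\Theta(p)=\sum_{\Psi(x)=p}k_x,$$
where $k_x\ge1$ is the vanishing order of $\Psi-p$ at $x$. For $\Psi=(0,\zeta^2)$ (that is, $d=2$, with $\mathbb C=\mathbb R^2$) we get $\Theta(0,\frac14)=2$ from the two preimages $\pm\frac12$, and $\Theta(0)=2$ from the single preimage $0$, where the vanishing order is $2$.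

**Theorem 2 (sharp area–multiplicity bound).**
(a) $\mathcal A\ge\pi\,\Theta(p)$ if $B(p,p)<1$.
(b) $\mathcal A\ge\pi\,\#\Psi^{-1}(p)$ if $p\in E_\sigma$.
If $\sigma<1$ and $\Psi_0\not\equiv0$, both inequalities are strict.

Two examples to test this on. The equatorial disk $\Psi=(0,\zeta)$, $d=2$, has $\mathcal A=\pi$ and $\Theta=1$, so equality holds. Next let $\sigma<1$, $d=1$, and let $\Psi$ be a conformal diffeomorphism from $\mathbb D$ onto the solid ellipse $\{\sigma z_0^2+z_1^2\le1\}$, smooth up to the boundary with nonvanishing derivative (the Riemann map of a smoothly bounded domain). Then $\partial_r\Psi$ is outward normal to the ellipse, so (1) holds with $w=|\partial_r\Psi|/|A\Psi|$. Here $\mathcal A=\pi a>\pi$, so the inequality is strict, as it should be since $\Psi_0\not\equiv0$.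

**Theorem 3 (strengthenings).**
(i) *Sharp embeddedness criterion.* If $\mathcal A<2\pi$, then $\Psi$ is an embedding, for any topology of $\Sigma$. If $\sigma<1$, $d=2$ and $\mathcal A\le2\pi$, then either $\Psi$ is an embedding or it is a degree-two branched covering of the equatorial disk. Such a covering has $\mathcal A=2\pi$.
(ii) *Equality in Theorem 2.* If $\sigma<1$, $d=2$, and equality holds in (a) or (b) at some $p$, then $\Psi$ is a branched covering of the equatorial disk. Conversely, for such a covering equality holds at every point of the closed equatorial disk.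
(iii) *Higher eigenvalues.* Let $\Phi:\mathbb D\to\mathbb R^{1+d}$ be nonconstant, harmonic, weakly conformal, with $\partial_{\nu_g}\Phi_0=\sigma_j\Phi_0$, $\Phi_0\not\equiv0$, $\partial_{\nu_g}\Phi_i=\sigma_k\Phi_i$ for $i\ge1$, $0<\sigma_j<\sigma_k$, and $\sigma_j\Phi_0^2+\sigma_k\sum_{i\ge1}\Phi_i^2=1$ on $\partial\mathbb D$. Then every point has at most $k-1$ preimages, counted with multiplicity $\Theta$ inside the ellipsoid. For $k=2$ this is embeddedness.

The plan for Theorem 1 is a collision of two bounds. After rescaling, $2\mathcal A=\sigma_2L_g$ (Section 9). A double point forces $\sigma_2L_g\ge4\pi$ by Theorem 2, while a classical inequality gives $\sigma_2L_g\le4\pi$. The two bounds meet exactly at $4\pi$, the number we saw for $\zeta^2$, so the strictness in Theorem 2 is essential.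

## 3. The Hersch–Payne–Schiffer upper bounds

**Lemma 1.** For $g$ as above, $\sigma_kL_g\le2\pi k$ for all $k\ge1$, and $\sigma_1\sigma_2L_g^2\le4\pi^2$.

For the flat disk $L=2\pi$ and $\sigma_1=\sigma_2=1$, so the second inequality is an equality there.

*Proof.* The purpose is to find one function $u$ such that $u$ and its harmonic conjugate are both good test functions; they have the same energy, and this ties the two eigenvalues together.

**Step 1: the test space.** Write $L=L_g$. Arc length $s:\partial\mathbb D\to\mathbb R/L\mathbb Z$ is a diffeomorphism. Let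
$$T_N=\mathrm{span}\Big\{\cos\tfrac{2\pi ms}L,\ \sin\tfrac{2\pi ms}L:\ 1\le m\le N\Big\},\qquad \dim T_N=2N .$$
Each $u\in T_N$ satisfies $\oint u\,ds=0$ and, by Parseval, $\oint u_s^2\,ds\le(2\pi N/L)^2\oint u^2\,ds$. Extend $u$ harmonically to $\mathbb D$. Let $\tilde u$ be its harmonic conjugate, normalized by $\oint\tilde u\,ds=0$; it depends linearly on $u$. The Cauchy–Riemann equations in polar coordinates give $\partial_r\tilde u=-u_\tau$ on $\partial\mathbb D$.

**Step 2: choosing $u$ by counting.** Suppose $i+j-2<2N$. Then there is $0\ne u\in T_N$ with $u\perp\varphi_1,\dots,\varphi_{i-1}$ and $\tilde u\perp\varphi_1,\dots,\varphi_{j-1}$ in $L^2(ds)$, because these are $i+j-2$ linear conditions on a space of dimension $2N$. Both functions have mean zero, so they are also orthogonal to $\varphi_0$. Let $\mathcal E=\int|\nabla u|^2=\int|\nabla\tilde u|^2$. It is positive, since $u$ is nonzero with mean zero, hence not constant. The variational characterization gives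
$$\sigma_i\oint u^2\,ds\le\mathcal E,\qquad \sigma_j\oint\tilde u^2\,ds\le\mathcal E.$$

**Step 3: closing the estimate.** Since $u_\tau\,d\tau=u_s\,ds$,
$$\mathcal E=\oint\tilde u\,\partial_r\tilde u\,d\tau=-\oint\tilde u\,u_s\,ds\le\Big(\oint\tilde u^2ds\Big)^{1/2}\frac{2\pi N}L\Big(\oint u^2ds\Big)^{1/2}\le\frac{2\pi N}L\,\frac{\mathcal E}{\sqrt{\sigma_i\sigma_j}} .$$
Divide by $\mathcal E$: $\sigma_i\sigma_jL^2\le(2\pi N)^2$. The choices $(i,j,N)=(k,k,k)$ and $(1,2,1)$ are allowed, since $2k-2<2k$ and $1<2$. They give the two claims. $\square$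

## 4. Area as boundary flux, and the logarithm of the distance

We turn to the lower bound for the area. Here $\Psi:\Sigma\to\mathbb R^{1+d}$ is as in (1). For a function $f$ on $\Sigma$, the integrands $\Delta f\,dA$ and $\partial_\nu f\,ds$ do not change under a conformal change of metric, so neither does $w\,ds$. We may use any conformal coordinate we like.

**Step 1: the interior stays strictly inside, and $w>0$.** We compute $\Delta B(\Psi,\Psi)=2\sum_jB(\partial_j\Psi,\partial_j\Psi)\ge0$. The function $B(\Psi,\Psi)$ is not constant, since otherwise $\nabla\Psi\equiv0$. It equals $1$ on $\partial\Sigma$, so the maximum principle gives $B(\Psi,\Psi)<1$ in the interior. By Hopf's lemma,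
$$0<\partial_\nu B(\Psi,\Psi)=2B(\Psi,\partial_\nu\Psi)=2w|A\Psi|^2\quad\text{on }\partial\Sigma,$$
so $w>0$. In particular $\partial_\nu\Psi\ne0$, and by weak conformality $\Psi$ is an immersion at every boundary point.

**Step 2: the area.** Since $\Psi$ is harmonic and $B(\Psi,\Psi)=1$ on $\partial\Sigma$,
$$\mathcal A=\tfrac12\oint\langle\Psi,\partial_\nu\Psi\rangle=\tfrac12\oint w\,B(\Psi,\Psi)=\tfrac12\oint w .\tag{2}$$

**Step 3: $\log$ of the distance to a point is subharmonic.** Fix $y\in\mathbb R^{1+d}$ and let $X=\Psi-y$. In a conformal coordinate let $\kappa=|\Psi_{x_1}|=|\Psi_{x_2}|$. Where $X\ne0$, writing $\log|X|=\frac12\log|X|^2$ and using that $X$ is harmonic,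
$$\Delta\log|X|=\frac{|X|^2|\nabla X|^2-2\sum_j\langle X,X_{x_j}\rangle^2}{|X|^4}\ge\frac{2\kappa^2|X|^2-2\kappa^2|X|^2}{|X|^4}=0 .\tag{3}$$
The inequality is Bessel's: $X_{x_1},X_{x_2}$ are orthogonal of length $\kappa$, so $\sum_j\langle X,X_{x_j}\rangle^2\le\kappa^2|X|^2$.

**Step 4: the singularity at an interior preimage counts multiplicity.** Let $\Psi(x)=p$ with $x$ interior, and let $\zeta$ be a holomorphic coordinate centered at $x$. The holomorphic vector $\Psi_\zeta$ does not vanish identically near $x$: otherwise the holomorphic form $\Psi_\zeta\,d\zeta$ would vanish on the connected surface $\Sigma$ and $\Psi$ would be constant. So $\Psi_\zeta=\zeta^{k-1}(\mathbf a+O(\zeta))$ with $k\ge1$, $\mathbf a\ne0$, and $\Psi_\zeta\cdot\Psi_\zeta=0$ gives $\mathbf a\cdot\mathbf a=0$. Integrating,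
$$X=\Psi-p=\tfrac2k\,\mathrm{Re}(\mathbf a\zeta^k)+O(|\zeta|^{k+1}).$$
From $|\mathrm{Re}(\mathbf ae^{i\theta})|^2=\frac12|\mathbf a|^2+\frac12\mathrm{Re}(\mathbf a\cdot\mathbf a\,e^{2i\theta})=\frac12|\mathbf a|^2$ we see that $|X|$ is comparable to $r^k$, where $r=|\zeta|$. So preimages of $p$ are isolated and $k=k_x$. Also $rX_r=2\,\mathrm{Re}(\zeta\Psi_\zeta)=kX+O(r^{k+1})$, hence
$$r\,\partial_r\log|X|=\frac{\langle X,rX_r\rangle}{|X|^2}=k+O(r).$$
The flux of $\nabla\log|X|$ through small circles about $x$ therefore tends to $2\pi k_x$. Finally, $k_x\ge2$ exactly when $\Psi_\zeta(x)=0$, that is, at branch points.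

**What we need.** Suppose $B(p,p)<1$, and suppose we have a function $G$ on $\mathbb R^{1+d}$ which near $p$ is $\log|z-p|$ plus a smooth function, for which $G\circ\Psi$ is subharmonic away from $\Psi^{-1}(p)$, and with $\langle Az,\nabla G(z)\rangle\le1$ on $E_\sigma$. Green's formula then gives
$$2\pi\Theta(p)\le\oint\partial_\nu(G\circ\Psi)=\oint w\langle A\Psi,\nabla G(\Psi)\rangle\le\oint w=2\mathcal A ,$$
which is Theorem 2(a). So everything depends on finding $G$.

## 5. The potential $G$: center, round ball, and the obstruction in an ellipsoid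

**The center.** For $p=0$ take $G=\log|z|$. On $E_\sigma$ we have $B(z,z)=|z|^2-\delta z_0^2=1$, so
$$\langle Az,\nabla\log|z|\rangle=\frac{B(z,z)}{|z|^2}=\frac1{1+\delta z_0^2}\le1 .$$

**Other points, with $\log|z-p|$ alone.** This fails already in the unit ball ($\delta=0$). If $p=(1-h)e$ with $|e|=1$ and $0<h<1$, then at $z=e$ we get $\langle z,z-p\rangle/|z-p|^2=h/h^2=1/h>1$.

**The round ball, with an image point.** Let $\delta=0$, $0<|p|<1$, $p^*=p/|p|^2$, and $G(z)=\log|z-p|+\log|z-p^*|$. On the unit sphere $|z-p|^2=|p|^2|z-p^*|^2$, so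
$$\langle z,\nabla G\rangle=\frac{1-\langle z,p\rangle}{|z-p|^2}+\frac{|p|^2-\langle z,p\rangle}{|z-p|^2}=\frac{1+|p|^2-2\langle z,p\rangle}{|z-p|^2}=1 .$$
Since $p^*$ is outside the closed ball, $\log|\Psi-p^*|$ is smooth and subharmonic. This proves (a) for the round ball.

**The ellipsoid.** The sensible next attempt is to keep an image point with respect to a sphere inscribed in $E_\sigma$. There is a whole family of such spheres. For $c\in[-a,a]$ put
$$O=(\delta c,0),\qquad \varrho^2=1-\sigma\delta c^2\ge1-\delta=\sigma>0 .$$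
Then for all $z$
$$B(z,z)-1=|z-O|^2-\varrho^2-\delta(z_0-c)^2 .\tag{4}$$
To check it, expand the right side: the terms linear in $z_0$ cancel, the quadratic part is $(1-\delta)z_0^2+|z'|^2=B(z,z)$, and the constant is $\delta^2c^2-1+\sigma\delta c^2-\delta c^2=-1+\delta c^2(\delta+\sigma-1)=-1$. By (4), on $E_\sigma$ we have $|z-O|\ge\varrho$. When $\delta>0$, equality holds exactly on the parallel $z_0=c$. So the sphere of center $O$ and radius $\varrho$ is inscribed in $E_\sigma$ and touches it along that parallel (at a pole if $|c|=a$). For $c=0$ it is the unit sphere, touching along the equator.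

Now fix $p$ and $c$, and put
$$q=p-O,\qquad \eta=\frac{|q|^2}{\varrho^2},\qquad p^*=O+\frac q\eta\ \ (\eta>0),\qquad G(z)=\log|z-p|+\log|z-p^*| .$$
The point $p^*$ is the image of $p$ under inversion in the inscribed sphere. We compute $\langle Az,\nabla G\rangle$ on $E_\sigma$ for every $c$, before choosing $c$.

**Step 1: notation for the computation.** Let $z\in E_\sigma$, $z\ne p,p^*$, and set
$$y=z-O,\quad t=z_0-c,\quad \varepsilon=\delta t^2,\quad Y=\langle y,q\rangle,\quad m_0=(1+\eta)\varrho^2-2Y .$$
By (4), $|y|^2=\varrho^2+\varepsilon$. Also $Az=z-\delta z_0e_0=y-\delta t\,e_0$, and $y_0=z_0-\delta c=t+\sigma c$. Define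
$$m=|z-p|^2=|y|^2-2Y+|q|^2=m_0+\varepsilon,\qquad \hat m=\eta|z-p^*|^2=\eta|y|^2-2Y+\varrho^2=m_0+\eta\varepsilon .$$
Both are positive, and
$$\nabla G(z)=\frac{y-q}m+\frac{\eta y-q}{\hat m}.$$

**Step 2: the radial part.** We have $2(|y|^2-Y)=m+(1-\eta)\varrho^2+\varepsilon$ and $2(\eta|y|^2-Y)=\hat m-(1-\eta)\varrho^2+\eta\varepsilon$. (Insert $|y|^2=\varrho^2+\varepsilon$ on both sides: the first two sides equal $2\varrho^2+2\varepsilon-2Y$, the other two $2\eta\varrho^2+2\eta\varepsilon-2Y$.) Therefore
$$\langle y,\nabla G\rangle-1=\frac{\big((1-\eta)\varrho^2+\varepsilon\big)(m_0+\eta\varepsilon)-\big((1-\eta)\varrho^2-\eta\varepsilon\big)(m_0+\varepsilon)}{2m\hat m}.$$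
In the numerator the terms $(1-\eta)\varrho^2m_0$ cancel, and the rest is divisible by $\varepsilon$:
$$\langle y,\nabla G\rangle-1=\frac{\varepsilon\,[S-(1-\eta)^2\varrho^2]}{2m\hat m},\qquad S:=(1+\eta)m_0+2\eta\varepsilon .\tag{5}$$

**Step 3: the axial part.** Similarly
$$m\hat m\,\partial_0G=(y_0-q_0)(m_0+\eta\varepsilon)+(\eta y_0-q_0)(m_0+\varepsilon)=y_0S-q_0\,[2m_0+(1+\eta)\varepsilon].\tag{6}$$

**Step 4: the first-order obstruction.** Let $0<\eta<1$, $\delta>0$, $|c|<a$. Near a point of the contact parallel we have $\langle Az,\nabla G\rangle=\langle y,\nabla G\rangle-\delta t\,\partial_0G$. On the parallel itself ($t=0$, $y_0=\sigma c$, $m=\hat m=m_0>0$, $S=(1+\eta)m_0$), (6) reads $\partial_0G=(\sigma c(1+\eta)-2q_0)/m_0$. The radial part (5) is $1+O(t^2)$. Hence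
$$\langle Az,\nabla G\rangle=1-\delta t\,\frac{\sigma c(1+\eta)-2q_0}{m_0}+O(t^2),$$
where $m_0$ is taken at the contact point. Both signs of $t$ occur on $E_\sigma$ nearby. So $\langle Az,\nabla G\rangle\le1$ fails unless the coefficient of $t$ vanishes. For the unit sphere, $c=0$, we have $q=p$ and
$$\langle Az,\nabla G\rangle=1+\frac{2\delta p_0}{m_0}\,t+O(t^2),$$
which exceeds $1$ for small $t$ with the sign of $p_0$, whenever $p_0\ne0$. This is the exact point where a fixed sphere stops working. The computation also shows what to do: let the sphere depend on $p$, and choose $c$ so that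
$$\sigma c(1+\eta)=2q_0 .$$
Both $\eta$ and $q_0$ depend on $c$, so this is an equation to solve. Geometrically, since $p_0-c=q_0-\sigma c$ and $\eta(p_0^*-c)=q_0-\eta\sigma c$, it says $(p_0-c)+\eta(p_0^*-c)=0$.

## 6. Choosing the inscribed sphere

**Lemma 2.** Let $B(p,p)<1$. There is $c\in[-a,a]$ such that, with $q=p-O$ and $\eta=|q|^2/\varrho^2$,
$$\sigma c(1+\eta)=2q_0\qquad\text{and}\qquad\eta<1 .\tag{7}$$

For $p_0=0$ we can take $c=0$: then $q=p$, $q_0=0$ and $\eta=|p'|^2=B(p,p)<1$.

*Proof.*

**Step 1: a root exists, by the intermediate value theorem.** The reflection $z_0\mapsto-z_0$, $c\mapsto-c$ preserves everything, so assume $p_0\ge0$. Let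
$$F(c)=\sigma c\,(1+\eta(c))-2(p_0-\delta c),\qquad c\in[0,a].$$
It is continuous since $\varrho^2\ge\sigma>0$, and $F(c)=0$ is the equation in (7). First, $F(0)=-2p_0\le0$. At $c=a$ we have $\varrho^2=\sigma$. Write $p_0=a\hat p$. Since $a^2=1/\sigma$, $\eta(a)=(\hat p-\delta)^2/\sigma^2+|p'|^2/\sigma$, and so
$$\tfrac\sigma aF(a)=\sigma^2+2\sigma\delta-2\sigma\hat p+(\hat p-\delta)^2+\sigma|p'|^2=(1-\hat p)^2+\sigma|p'|^2\ge0 ,$$
using $\sigma^2+2\sigma\delta+\delta^2=1$ and $2\sigma\hat p+2\delta\hat p=2\hat p$. So $F(c)=0$ for some $c\in[0,a]$.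

**Step 2: $p$ lies inside the inscribed sphere, that is, $\eta<1$.** For this $c$,
$$p_0-c=q_0-\sigma c=\tfrac12\sigma c(\eta-1).$$
Inserting this in (4) at $z=p$, where $B(p,p)<1$,
$$\varrho^2(\eta-1)<\tfrac14\delta\sigma^2c^2(\eta-1)^2 .$$
From $q_0^2\le|q|^2$,
$$\tfrac14\sigma^2c^2(1+\eta)^2\le\eta\varrho^2 .\tag{8}$$
If $\eta=1$, the first of these reads $0<0$. If $\eta>1$, divide it by $\eta-1$ and use (8):
$$\varrho^2<\tfrac14\delta\sigma^2c^2(\eta-1)\le\delta\,\frac{\eta(\eta-1)}{(1+\eta)^2}\,\varrho^2\le\varrho^2 ,$$
since $\eta^2-\eta\le(1+\eta)^2$ and $\delta<1$. Both cases are contradictions, so $\eta<1$. $\square$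

## 7. The potential bound on the whole ellipsoid

Condition (7) was only the first-order condition at the contact parallel. Remarkably, it suffices on all of $E_\sigma$.

**Lemma 3.** Let $p,c,q,\eta$ be as in Lemma 2.

- If $\eta>0$, let $p^*=O+q/\eta$ and $G(z)=\log|z-p|+\log|z-p^*|$. Then $B(p^*,p^*)>1$.
- If $\eta=0$, then $c=0$ and $p=0$. Let $G(z)=\log|z|$.

In both cases, for $z\in E_\sigma$,
$$\langle Az,\nabla G(z)\rangle\le1,\quad\text{with strict inequality if }\delta>0\text{ and }z_0\ne c .\tag{9}$$

*Proof.*

**Step 1: the case $\eta=0$.** Then $q=0$, so (7) gives $c=0$, hence $O=0$ and $p=0$. We computed in Section 5 that $\langle Az,\nabla\log|z|\rangle=1/(1+\delta z_0^2)$ on $E_\sigma$, which is (9). From now on $0<\eta<1$.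

**Step 2: the image point is outside the ellipsoid.** This is needed so that $\log|\Psi-p^*|$ has no singularity. We have $|p^*-O|^2=\varrho^2/\eta$ and, by (7),
$$p_0^*-c=\frac{q_0}\eta-\sigma c=\sigma c\,\frac{1-\eta}{2\eta}.$$
By (4) and (8),
$$B(p^*,p^*)-1=\varrho^2\,\frac{1-\eta}\eta-\delta\,\frac{\sigma^2c^2(1-\eta)^2}{4\eta^2}\ge\varrho^2\,\frac{1-\eta}\eta\Big[1-\delta\,\frac{1-\eta}{(1+\eta)^2}\Big]>0 .$$

**Step 3: inserting (7) in the axial part.** Let $z\in E_\sigma$. Then $z\ne p,p^*$, because $p$ is inside and $p^*$ outside, so the computations of Section 5 apply. By (7),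
$$q_0\,[2m_0+(1+\eta)\varepsilon]=\sigma c\,\big[(1+\eta)m_0+\tfrac12(1+\eta)^2\varepsilon\big]=\sigma c\,\big[S+\tfrac12(1-\eta)^2\varepsilon\big],$$
since $\frac12(1+\eta)^2-2\eta=\frac12(1-\eta)^2$. With $y_0=t+\sigma c$, (6) becomes
$$m\hat m\,\partial_0G=tS-\tfrac12\sigma c(1-\eta)^2\varepsilon .$$

**Step 4: adding the two parts.** From $\langle Az,\nabla G\rangle=\langle y,\nabla G\rangle-\delta t\,\partial_0G$, (5), Step 3 and $\delta t^2=\varepsilon$,
$$\langle Az,\nabla G\rangle-1=\frac{\varepsilon}{2m\hat m}\Big[S-(1-\eta)^2\varrho^2-2S+\delta\sigma ct\,(1-\eta)^2\Big].$$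
Moreover $\varrho^2-\delta\sigma ct=1-\sigma\delta c^2-\delta\sigma c(z_0-c)=1-\delta\sigma cz_0$. Hence
$$1-\langle Az,\nabla G\rangle=\frac{\delta t^2}{2m\hat m}\Big[S+(1-\eta)^2(1-\delta\sigma c\,z_0)\Big].\tag{10}$$

**Step 5: the bracket is positive.** Since $\hat m>0$, $m_0>-\eta\varepsilon$, so
$$S=(1+\eta)m_0+2\eta\varepsilon\ge-(1+\eta)\eta\varepsilon+2\eta\varepsilon=\eta(1-\eta)\varepsilon\ge0 .$$
On $E_\sigma$ we have $|z_0|\le a$, so $|\sigma cz_0|\le\sigma a^2=1$ and $1-\delta\sigma cz_0\ge1-\delta>0$. As $\eta<1$, the bracket in (10) is positive. So (9) holds, strictly if $\delta t^2>0$. $\square$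

## 8. Proof of the area–multiplicity bound

**Part (a).** Let $B(p,p)<1$.

**Step 1: the inequality.** Since $\Psi(\partial\Sigma)\subset E_\sigma$, the set $\Psi^{-1}(p)$ is compact and contained in the interior, and its points are isolated (Section 4, Step 4); so it is finite. Take $G$ from Lemma 3. If $p^*$ is defined, then $B(p^*,p^*)>1$ while $B(\Psi,\Psi)\le1$, so $\log|\Psi-p^*|$ is smooth on $\Sigma$. By (3), $G\circ\Psi$ is subharmonic off $\Psi^{-1}(p)$. Apply Green's formula on $\Sigma$ minus small disks about the points of $\Psi^{-1}(p)$ and let the disks shrink. The fluxes of $\log|\Psi-p|$ through the small circles tend to $2\pi k_x$, those of $\log|\Psi-p^*|$ to $0$. With (1), (9), $w>0$ and (2),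
$$2\pi\,\Theta(p)\le\oint\partial_\nu(G\circ\Psi)=\oint w\,\langle A\Psi,\nabla G(\Psi)\rangle\le\oint w=2\mathcal A .$$

**Step 2: equality when $\delta>0$.** If equality holds, then $\langle A\Psi,\nabla G(\Psi)\rangle=1$ on all of $\partial\Sigma$, because $w>0$ and everything is continuous. By (9), $\Psi_0=c$ on $\partial\Sigma$, so the harmonic function $\Psi_0$ is the constant $c$. Then $0=\partial_\nu\Psi_0=w\sigma c$, so $c=0$ and $\Psi_0\equiv0$. So the inequality is strict if $\sigma<1$ and $\Psi_0\not\equiv0$.

**Part (b).** Let $p\in E_\sigma$. Here no image point is needed; $\log|z-p|$ alone works.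

**Step 1: the preimages.** By Section 4, Step 1, $\Psi^{-1}(p)\subset\partial\Sigma$, and $\Psi$ is an immersion at these points, hence injective near each of them. So $\Psi^{-1}(p)$ is discrete and compact, hence finite; let $N$ be its cardinality.

**Step 2: the flux at a boundary preimage is $\pi$.** Near $x\in\Psi^{-1}(p)$ take a holomorphic half-disk chart $\zeta$ centered at $x$, smooth up to the boundary. Then $X=\Psi-p=d\Psi_x(\zeta)+O(|\zeta|^2)$ with $|d\Psi_x(\zeta)|=\kappa|\zeta|$, $\kappa>0$. With $r=|\zeta|$, $rX_r=X+O(r^2)$, so $\partial_r\log|X|=1/r+O(1)$. The flux through half-circles of radius $r$ tends to $\pi$.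

**Step 3: the boundary integrand.** On $\partial\Sigma\setminus\Psi^{-1}(p)$ we have $B(\Psi,\Psi)=B(p,p)=1$, so $B(X,X)=2-2B(\Psi,p)$ and
$$\partial_\nu\log|X|=w\,\frac{1-B(\Psi,p)}{|X|^2}=\frac w2\,\frac{B(X,X)}{|X|^2}=\frac w2\Big(1-\delta\,\frac{X_0^2}{|X|^2}\Big)\le\frac w2 .$$

**Step 4: conclusion.** Apply Green's formula with (3) on $\Sigma$ minus small half-disks and let them shrink; the boundary integrand is bounded, so its integral converges. We get
$$\pi N\le\oint\frac w2\Big(1-\delta\,\frac{X_0^2}{|X|^2}\Big)\le\frac12\oint w=\mathcal A .$$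
If $\delta>0$ and equality holds, then $X_0=0$ on $\partial\Sigma$, that is, $\Psi_0=p_0$ there; so $\Psi_0\equiv p_0$. Then $0=\partial_\nu\Psi_0=w\sigma p_0$ gives $p_0=0$ and $\Psi_0\equiv0$. This completes the proof of Theorem 2. $\square$

## 9. Proof of Theorem 1: the two bounds meet at $4\pi$

Let $(\Phi,g)$ be as in the Definition, with target $\mathbb R^n$, $n\ge2$; put $d=n-1$.

**Step 1: putting the disk in a prolate ellipsoid of revolution.** We claim that, after an orthogonal change of coordinates (irrelevant for embeddedness), with $\Lambda=\mathrm{diag}(\sigma_1,\sigma_2,\dots,\sigma_2)$,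
$$\partial_r\Phi=e^v\Lambda\Phi,\qquad\langle\Lambda\Phi,\Phi\rangle=1\ \text{ on }\partial\mathbb D,\qquad\Phi_0\not\equiv0\ \text{ if }\sigma_1<\sigma_2 .\tag{11}$$
If $\Phi_i\equiv0$, the value $\lambda_i$ may be changed within $\{\sigma_1,\sigma_2\}$ without affecting conditions (1), (2) of the Definition or the inclusion $\Phi(\partial\mathbb D)\subset E$. If $\sigma_1=\sigma_2$, the first two statements in (11) are immediate and the third is empty.

Let $\sigma_1<\sigma_2$. Then $\sigma_1$ is a simple eigenvalue (recall $\sigma_0=0<\sigma_1$). The nonzero coordinates with $\lambda_i=\sigma_1$, of which there is at least one by condition (3), are $c_i\varphi$ with one first eigenfunction $\varphi$. Rotate within these coordinates, where the quadratic form defining $E$ is $\sigma_1$ times the identity, so that only one of them survives, equal to $|c|\varphi$, where $|c|$ is the length of the vector of the $c_i$. Place it as coordinate $0$, and set $\lambda_i=\sigma_2$ for all zero coordinates. The remaining nonzero coordinates have eigenvalue $\sigma_2$.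 This is (11). (There is at least one of these: otherwise weak conformality would read $|c|^2\varphi_\zeta^2=0$, and $\Phi$ would be constant.)

**Step 2: rescaling.** Let $\Psi=\sqrt{\sigma_2}\,\Phi$, $\sigma=\sigma_1/\sigma_2\in(0,1]$ and $w=\sigma_2e^v$. Then $B(\Psi,\Psi)=\langle\Lambda\Phi,\Phi\rangle=1$ on $\partial\mathbb D$ and $\partial_r\Psi=e^v\Lambda\Psi=wA\Psi$. So $\Psi$ satisfies (1) on $\Sigma=\mathbb D$ with the flat metric, and (2) gives
$$2\mathcal A=\oint w\,d\tau=\sigma_2L_g .$$

**Step 3: no double points and no branch points.** Suppose that $\Theta(p)\ge2$ for some $p$ with $B(p,p)<1$, or that some $p\in E_\sigma$ has at least two preimages. Theorem 2 gives $\sigma_2L_g=2\mathcal A\ge4\pi$.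

- If $\sigma_1=\sigma_2$, Lemma 1 gives $\sigma_2L_g=\sqrt{\sigma_1\sigma_2}\,L_g\le2\pi$, a contradiction.
- If $\sigma_1<\sigma_2$, then $\sigma<1$ and $\Psi_0\not\equiv0$, so Theorem 2 is strict and $\sigma_2L_g>4\pi$. Lemma 1 with $k=2$ gives $\sigma_2L_g\le4\pi$, a contradiction.

**Step 4: embeddedness.** So $\Theta\le1$ inside the ellipsoid, and each point of $E_\sigma$ is hit at most once. By Section 4, Step 1, interior points go strictly inside $E_\sigma$ and boundary points go to $E_\sigma$, so an interior point and a boundary point never share an image. Hence $\Psi$ is injective. An interior branch point $x$ would give $\Theta(\Psi(x))\ge k_x\ge2$, so there is none; at the boundary $\Psi$ is an immersion. An injective immersion of a compact surface is an embedding, and $\Phi=\sigma_2^{-1/2}\Psi$. This proves Theorem 1. $\blacksquare$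

Condition (3) of the Definition enters exactly once: when $\sigma_1<\sigma_2$ it provides $\Psi_0\not\equiv0$, and hence the strict inequality. No symmetry of $g$ was used.

## 10. Equality, the threshold $2\pi$, and higher eigenvalues

**Proof of Theorem 3(ii).**

**Step 1: equality gives a holomorphic map.** Let $\sigma<1$, $d=2$, with equality at some $p$. By Theorem 2, $\Psi_0\equiv0$. Put $f=\Psi_1+i\Psi_2$. Weak conformality reads
$$0=\Psi_{1,\zeta}^2+\Psi_{2,\zeta}^2=f_\zeta\,(\bar f)_\zeta .$$
Both $f_\zeta\,d\zeta$ and $(\bar f)_\zeta\,d\zeta$ are holomorphic forms on the connected surface $\Sigma$, so one of them vanishes identically: $f$ or $\bar f$ is holomorphic. By Section 4, Step 1, $|f|<1$ inside and $|f|=1$ on $\partial\Sigma$, so $f$ (or $\bar f$) is a proper nonconstant holomorphic map from the interior to the open unit disk. Hence $f$ is a branched covering of the disk of some degree $N$. It is unbranched on $\partial\Sigma$, since $\Psi$ is an immersion there.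

**Step 2: conversely, a covering of degree $N$ has equality everywhere.** Here $\Psi=(0,f)$; after the reflection $\Psi_2\mapsto-\Psi_2$, if needed, $f$ is holomorphic. On $\partial\Sigma$, (1) says $\partial_\nu f=wf$. The Cauchy–Riemann equations give $\partial_Tf=i\,\partial_\nu f=iwf$ along the positively oriented boundary, where $T$ is the unit tangent. So $\arg f$ increases along every boundary component at the rate $w>0$. The total winding number of $f|_{\partial\Sigma}$ about $0$ is the number of zeros of $f$, that is, $N$; thus $\oint w=2\pi N$, and $\mathcal A=\pi N$ by (2). For $|p|<1$ the curves $f-sp$, $0\le s\le1$, avoid $0$ on $\partial\Sigma$, so $f-p$ also has $N$ zeros with multiplicity: $\Theta=N$ at every point of the open equatorial disk. For $|p|=1$, each boundary component covers the circle monotonically, and the total winding is $N$, so $p$ has exactly $N$ preimages. Equality holds in (a) or (b) at all these points. $\square$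

**Proof of Theorem 3(i).** If $\Psi$ is not an injective immersion, then, as in Section 9, Step 4, either $\Theta(p)\ge2$ for some $p$ inside, or some $p\in E_\sigma$ has at least two preimages. By Theorem 2, $\mathcal A\ge2\pi$. This proves the first claim; nothing was assumed on the topology of $\Sigma$. If in addition $\sigma<1$, $d=2$ and $\mathcal A\le2\pi$, then $\mathcal A=2\pi$ and equality holds at this $p$. By (ii), $\Psi$ is a branched covering of the equatorial disk of some degree $N$ with $\pi N=\mathcal A=2\pi$, so $N=2$. By Step 2 above, any degree-two covering has $\mathcal A=2\pi$. $\square$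

**Proof of Theorem 3(iii).** Put $\Psi=\sqrt{\sigma_k}\,\Phi$, $\sigma=\sigma_j/\sigma_k<1$, $w=\sigma_ke^v$. As in Section 9, Step 2, (1) holds on $\mathbb D$ and $2\mathcal A=\sigma_kL_g$. Since $\Psi_0\not\equiv0$, Theorem 2 is strict, and with Lemma 1
$$2\pi\,\Theta(p)<2\mathcal A=\sigma_kL_g\le2\pi k\quad\text{if }B(p,p)<1,$$
and likewise $2\pi\,\#\Psi^{-1}(p)<2\pi k$ for $p\in E_\sigma$. These multiplicities are integers, so they are at most $k-1$. Points outside the ellipsoid have no preimages. For $k=2$ every multiplicity is at most $1$, and Section 9, Step 4 gives embeddedness. $\blacksquare$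

**Sharpness.** The equatorial disk ($d=2$, $\mathcal A=\pi$, $\Theta=1$) attains the constant in Theorem 2. The threshold $2\pi$ in Theorem 3(i) cannot be increased, and the witness is the map from Section 1: $\zeta\mapsto(0,\zeta^2)$ satisfies $\partial_r\Psi=2\Psi=2A\Psi$, so (1) holds with $w=2$; by (2) its area is $\frac12\cdot2\cdot2\pi=2\pi$; and it is not injective.
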